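# Lifting cyclic extensions of degree $p^r$ from $R/P$ to $R$

## 1. A natural guess, tested over $\mathbb Z_{(p)}$

All rings are commutative. Let $p$ be a prime, $R$ a ring, and $P$ an ideal of $R$ with $p\in P$. Suppose we are given a Galois extension of $R/P$ with group $C_{p^r}$, cyclic of order $p^r$. Is it the reduction of a Galois extension of $R$ with the same group?

If $R$ is $p$-adically complete and $P=pR$, the answer is yes: étale algebras and their automorphisms lift uniquely through nilpotent thickenings, and one passes to the limit (we carry this out in Section 9). For a general $R$ something must replace completeness. The mildest condition that makes $p$ "small" is that every element $1+pa$ is a unit. So one would first guess: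

**Guess.** If $1+pR\subseteq R^*$ and $p\in P$, then for every $r\ge 1$ every $C_{p^r}$-Galois extension of $R/P$ lifts to $R$.

For odd $p$ a form of this guess is a conjecture in "Cyclic Matters" (https://www.birs.ca/workshops/2022/22w5161/files/David%20Saltman/Saltman.pdf). There $R$ is an algebra over $\mathbb Z[\rho]$, with $\rho$ a primitive $p$-th root of unity and $\eta=\rho-1$:

**Conjecture.** Let $p$ be odd. If $1+\eta R\subset R^*$, $\eta\in P$ and $\bar R=R/P$, then for every $r\ge1$ every cyclic extension $\bar S/\bar R$ of degree $p^r$ lifts to a cyclic extension $S/R$ of the same degree.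

Degree $p$ is known in that setting, and that source also reports the analogous lifting in degree $p^2$.

We test the guess on $R=\mathbb Z_{(p)}$, $P=pR$, $R/P=\mathbb F_p$. Here $1+pR\subseteq R^*$. The extension to lift is the field $\mathbb F_{p^n}$, $n=p^r$. If $F/\mathbb Q$ is a cyclic field of degree $n$ in which $p$ is inert, then $\mathcal O_F\otimes\mathbb Z_{(p)}$ is a lift: it is free of rank $n$ over $\mathbb Z_{(p)}$ and reduces to $\mathbb F_{p^n}$ with its Galois action. (That it is Galois in the precise sense is checked in Section 2.)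

* $p=3$, degree $3$. The cubic subfield of $\mathbb Q(\zeta_7)$ is given by $X^3+X^2-2X-1$, of discriminant $49$. Modulo $3$ the values at $0,1,2$ are $2,2,1$, so the cubic is irreducible and $3$ is inert.
* $p=3$, degree $9$. Modulo $19$ we have $3^6\equiv 7$ and $3^9\equiv-1$, so $3$ has order $18$, and its image in the quotient of order $9$ of $(\mathbb Z/19)^*$ has order $9$. So $3$ is inert in the subfield of degree $9$ of $\mathbb Q(\zeta_{19})$.
* $p=2$, degree $2$. Take $X^2-X-1$, of discriminant $5$, irreducible modulo $2$.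
* $p=2$, degree $4$. Take $\mathbb Q(\zeta_5)$; the order of $2$ modulo $5$ is $4$.
* $p=2$, degree $8$. The prime $17\equiv1\bmod 8$ looks promising, but $2\equiv 6^2\bmod 17$, so the image of $2$ in the quotient of order $8$ of $(\mathbb Z/17)^*$ is a square and does not generate. Every attempt of this kind runs into the same obstruction, and degree $8$ over $\mathbb Z_{(2)}$ really fails (Section 3).

So the guess is false for $p=2$, $r\ge3$. We shall prove that this is the only exception; in particular the conjecture is true, and no root of unity in $R$ is needed.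

## 2. Galois extensions of rings and the group $H^1(R,\mathbb Z/n)$

**Definition 1.** Let a finite group $G$ act on an $R$-algebra $S$ by $R$-algebra automorphisms. Then $S/R$ is *$G$-Galois* if $S^G=R$ and the map
$$h:S\otimes_RS\to\prod_{g\in G}S,\qquad x\otimes y\mapsto(x\,g(y))_g$$
is bijective.

This is one of the equivalent conditions of Chase–Harrison–Rosenberg, *Galois theory and Galois cohomology of commutative rings*, Thm 1.3. Such an $S$ is finite étale and faithfully flat over $R$. A $G$-Galois extension $\bar S$ of $\bar R=R/P$ *lifts to $R$* if there is a $G$-Galois $S/R$ with $S\otimes_R\bar R\cong\bar S$ as algebras with $G$-action.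

*Examples.* The split extension $\prod_GR$, with $G$ permuting the factors, is $G$-Galois. The ring $\mathbb Z_{(2)}[i]$ with complex conjugation is not $C_2$-Galois over $\mathbb Z_{(2)}$: modulo $2$ conjugation becomes trivial because $-i\equiv i$, so the two components of $h$ agree modulo $2$ and $h$ is not surjective.

**Lemma 2.**
(i) If $S$ is faithfully flat over $R$ and $h$ is bijective, then $S/R$ is $G$-Galois. Consequently, being $G$-Galois is stable under every base change and may be checked after a faithfully flat base change.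
(ii) If $S$ is finitely generated projective over $R$ of constant rank $|G|$, and for each $g\ne1$ in $G$ there is $y\in S$ with $y-g(y)\in S^*$, then $S/R$ is $G$-Galois.

*Proof.* (i) Let $G$ act on the second factor of $S\otimes_RS$. Since $S$ is flat and $S^G$ is the kernel of $S\to\prod_GS$, $y\mapsto(gy-y)_g$, the invariants are $S\otimes_RS^G$. Under $h$ this action permutes the factors of $\prod_GS$ (the $g$-component of $h(x\otimes g'y)$ is the $gg'$-component of $h(x\otimes y)$), and the invariants there are the diagonal $S$, which is $h(S\otimes1)$. So $S\otimes_RR\to S\otimes_RS^G$ is bijective, and $R=S^G$ by faithful flatness. For the consequence: faithful flatness of $S$ and bijectivity of $h$ are both stable under base change and both descend along a faithfully flat $R\to R_1$.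

(ii) For $g\neq 1$ choose $y$ as in the hypothesis, put $u=(y-g(y))^{-1}$ and $e_g=u\otimes y-u\,g(y)\otimes1$. Then $h(e_g)$ has component $u(y-g(y))=1$ at $1$ and component $0$ at $g$. So $h(\prod_{g\ne1}e_g)$ is $1$ at the identity and $0$ elsewhere. Applying automorphisms of the second factor, which permute the components transitively, we see that the image of the $S$-linear map $h$ contains all the basic idempotents. So $h$ is surjective. Both sides are finitely generated projective $S$-modules of rank $|G|$, so the kernel is a direct summand of rank $0$, that is, zero. Since $S$ is projective of positive rank, it is faithfully flat, and (i) applies. $\square$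

*Check for Section 1.* Let $S=\mathcal O_F\otimes\mathbb Z_{(p)}$ with $p$ inert in $F$. Then $h$ is a map of free $\mathbb Z_{(p)}$-modules of the same rank $n^2$, and modulo $p$ it is the bijective map belonging to $\mathbb F_{p^n}/\mathbb F_p$. Hence $h$ is bijective and $S/\mathbb Z_{(p)}$ is $C_n$-Galois by Lemma 2(i).

**The facts we use.** A $G$-Galois extension is the same as an étale $G$-torsor $\operatorname{Spec}S\to\operatorname{Spec}R$. For $G=\mathbb Z/n=\langle\sigma\rangle$ the isomorphism classes form the group
$$H^1(R,\mathbb Z/n)=H^1_{\rm et}(\operatorname{Spec}R,\mathbb Z/n),$$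
functorial in $R$ and in the coefficients. *Lifting all $C_n$-Galois extensions from $R/P$ to $R$ means exactly that $H^1(R,\mathbb Z/n)\to H^1(R/P,\mathbb Z/n)$ is surjective.* If $q:\mathbb Z/p^r\to\mathbb Z/p$ is reduction, $q_*$ sends the class of $S$ to the class of $S^{\ker q}$.

*Topological invariance.* If $I\subset R$ is a nilpotent ideal, base change is an equivalence from étale $R$-algebras to étale $R/I$-algebras. In particular $H^1(R,\mathbb Z/n)=H^1(R/I,\mathbb Z/n)$.

*Artin–Schreier.* Let $\Lambda$ be an $\mathbb F_p$-algebra and $F$ the $p$-th power map. The sequence $0\to\mathbb Z/p\to\mathbb G_a\xrightarrow{F-1}\mathbb G_a\to0$ and the vanishing $H^i(\Lambda,\mathbb G_a)=0$ for $i>0$ give an isomorphism, natural in $\Lambda$,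
$$\delta:\Lambda/(F-1)\Lambda\;\xrightarrow{\sim}\;H^1(\Lambda,\mathbb Z/p),$$
where $\delta(a)$ is the class of $\Lambda[y]/(y^p-y-a)$ with $y\mapsto y+1$ (up to a sign convention that never matters below), and also $H^2(\Lambda,\mathbb Z/p)=0$. By dévissage $H^2(\Lambda,\mathbb Z/p^k)=0$ for all $k$. So from $0\to\mathbb Z/p^{r-1}\xrightarrow{\iota}\mathbb Z/p^r\xrightarrow{q}\mathbb Z/p\to0$:
$$q_*:H^1(\Lambda,\mathbb Z/p^r)\to H^1(\Lambda,\mathbb Z/p)\ \text{ is surjective with kernel } \operatorname{im}\iota_*. \tag{1}$$

Finally, $1+pR\subseteq R^*$ says exactly that $p\in\operatorname{Jac}(R)$.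

## 3. The theorems, and the two ways in which lifting fails

**Theorem A.** Let $p$ be an odd prime, $R$ a ring with $1+pR\subseteq R^*$, and $P$ an ideal with $p\in P$. Then for every $r\ge1$, every $C_{p^r}$-Galois extension of $R/P$ lifts to a $C_{p^r}$-Galois extension of $R$. (By additivity of $H^1$ in the coefficients, the same holds for every finite abelian $p$-group.)

**Theorem B.**
1. If $1+2R\subseteq R^*$ and $2\in P$, then every $C_2$- and every $C_4$-Galois extension of $R/P$ lifts to $R$.
2. If moreover $R$ is an algebra over $\mathbb Z[i]$ or over $\mathbb Z[\sqrt{-2}]$, then every $C_{2^r}$-Galois extension of $R/P$ lifts, for all $r$.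
3. For $R=\mathbb Z_{(2)}$, $P=2R$ and any $r\ge3$, the $C_{2^r}$-extension of $\mathbb F_2$ of degree $2^r$ does not lift to $R$.
4. The unit hypothesis cannot be dropped: for $p=3$, $R=\mathbb Z[\rho]$, $P=\eta R$, the $C_3$-extension $\mathbb F_{27}/\mathbb F_3$ does not lift to $R$.

**Corollary C.** For a prime $p$ and $r\ge1$, lifting of $C_{p^r}$-extensions holds for all $(R,P)$ with $1+pR\subseteq R^*$ and $p\in P$ if and only if not ($p=2$ and $r\ge3$).

Corollary C is Theorem A together with B(1) and B(3).

**Theorem A implies the Conjecture.** We have $p=\prod_{i=1}^{p-1}(1-\rho^i)\in\eta\,\mathbb Z[\rho]$. So $1+\eta R\subseteq R^*$ gives $1+pR\subseteq R^*$, and $\eta\in P$ gives $p\in P$.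

**Proof of B(3).** (This is Wang's phenomenon.) Suppose a $C_{2^r}$-Galois $S/\mathbb Z_{(2)}$ with $r\ge3$ lifts the field extension of degree $2^r$ of $\mathbb F_2$. Then $S\otimes\mathbb Q$ gives a character $\chi:\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)\to\mu_{2^r}$, unramified at $2$, with $\chi(\mathrm{Frob}_2)$ of order $2^r$. By Kronecker–Weber, $\chi$ is a Dirichlet character of odd conductor; write $\chi=\prod_\ell\chi_\ell$ with $\chi_\ell$ of $\ell$-power conductor and values in $\mu_{2^r}$. Then $\chi(2)=\chi(\mathrm{Frob}_2)^{\pm1}$ has order $2^r$. If every $\chi_\ell(2)$ were in the subgroup $\mu_{2^{r-1}}$, so would be their product; hence some $\chi_\ell(2)$ has order $2^r$. The kernel of $(\mathbb Z/\ell^k)^*\to(\mathbb Z/\ell)^*$ is an $\ell$-group with $\ell$ odd, so $\chi_\ell$, having $2$-power order, factors through $(\mathbb Z/\ell)^*$. So $2^r\mid\ell-1$, and $\ell\equiv1\bmod 8$. Then $2$ is a square modulo $\ell$, and $\chi_\ell(2)$ is a square in $\mu_{2^r}$, that is, lies in $\mu_{2^{r-1}}$: a contradiction. $\square$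

**Proof of B(4).** Let $S/\mathbb Z[\rho]$ be $C_3$-Galois. As an étale algebra over a normal domain, $S$ is the integral closure of $\mathbb Z[\rho]$ in $S\otimes\mathbb Q$, which is a $C_3$-Galois algebra over $\mathbb Q(\rho)$: either split or a field unramified over $\mathbb Q(\rho)$ at all finite primes. The field $\mathbb Q(\rho)=\mathbb Q(\sqrt{-3})$ has class number $1$ and no real places, so by class field theory the second case is impossible. Hence $S$ is split and reduces to the split extension of $\mathbb F_3=\mathbb Z[\rho]/\eta$; the field $\mathbb F_{27}$ does not lift. (One can also use Minkowski's bound: an unramified cubic extension would be a totally complex field of degree $6$ with discriminant $(-3)^3=-27$, but the bound requires absolute value at least $(\pi/4)^6(6^6/6!)^2>900$.) $\square$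

What remains is Theorem A, B(1) and B(2).

## 4. Lifting coefficients, climbing from degree $p$, and approximating a radicand

Three sensible approaches each stop at a precise point.

**Lifting an equation.** Present $\bar S$ by a polynomial over $\bar R$ and lift its coefficients. Over $\mathbb F_3$ the extension $\mathbb F_{27}$ is given by $X^3-X-1$. Over $\mathbb Z_{(3)}$ the same polynomial has discriminant $4-27=-23$, a unit, so it defines an étale algebra. But $X^3-X-1$ is irreducible over $\mathbb Q$ and $-23$ is not a square, so the resulting cubic field has no nontrivial automorphism. The algebra lifts; the group does not.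

**Climbing from degree $p$.** Given $\bar\alpha\in H^1(\bar R,\mathbb Z/p^r)$, one may first lift $q_*\bar\alpha$ to a class in $H^1(R,\mathbb Z/p)$, then look for a class in $H^1(R,\mathbb Z/p^r)$ above it, and correct by induction. The second step meets an obstruction in $H^2(R,\mathbb Z/p^{r-1})$, and this obstruction is real. Take $p=3$, $r=2$, $R=\mathbb Z_{(3)}$, and let $\bar\alpha$ be the class of $\mathbb F_{3^9}$. We saw that the cubic subfield of $\mathbb Q(\zeta_7)$ lifts $q_*\bar\alpha$. But its character $\psi$ is not $q_*\chi$ for any $\chi$ with values in $\mathbb Z/9\cong\mu_9$: here $q_*\chi=\chi^3$, and the $7$-component $\chi_7$, of $3$-power order, factors through $(\mathbb Z/7)^*$ of order $6$, so $\chi_7^3=1$, whereas $\psi_7\neq1$. The degree-$9$ field inside $\mathbb Q(\zeta_{19})$ shows that $\bar\alpha$ does lift; one just has to start from a good lift of $q_*\bar\alpha$.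

The way past this is to *climb in characteristic $p$, where there is no $H^2$, and to do it once and for all over the universal base $\mathbb F_p[x]$*, where $x$ is the generic Artin–Schreier parameter. What must be lifted is then a single class over $\mathbb F_p[x]$, from $\mathbb F_p[x]$ to the localization of $\mathbb Z[x]$ at $1+p\mathbb Z[x]$. Section 5 does this reduction.

**Approximating a radicand.** Let $A$ be that localization and $\hat A$ its $p$-adic completion. Over $\hat A$ the lift exists. To bring it down to $A$, invert $p$, adjoin a primitive $n$-th root of unity $\zeta$ ($n=p^r$), and write the extension as $w^n=\hat z$. Two radicands that are close enough differ by an $n$-th power, so we can replace $\hat z$ by a $z$ defined over $A[\zeta,1/p]$. The trouble is descent from $A[\zeta,1/p]$ to $A[1/p]$: with $\tau:\zeta\mapsto\zeta^t$ generating the Galois group of $A[\zeta,1/p]$ over $A[1/p]$, one needs $\tau(z)=z^t\cdot(n\text{-th power})$, with a compatible choice of that $n$-th power. The original $\hat z$ has this property, and a random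 approximation does not.

The way past this is to find a formula $z=N(b)$ that satisfies the descent condition *identically in the unit $b$* and yields every extension. Then one approximates $b$ rather than $z$. For $n=p=3$, $t=2$ the formula is $N(b)=b^2\tau(b)$, and
$$\tau(N(b))=b\,\tau(b)^2=N(b)^2\,b^{-3}.$$
By hand: with $w^3=b^2\tau(b)$ and $\tau(w)=w^2/b$ we have $w\tau(w)=w^3/b=b\tau(b)=:\nu$ and $w^3+\tau(w)^3=b^2\tau(b)+b\tau(b)^2=\nu\,(b+\tau(b))$. So the fixed element $u=w+\tau(w)$ satisfies $u^3-3\nu u-\nu(b+\tau(b))=0$. For $b=3+\rho$, $\nu=7$ and $b+\tau(b)=5$ this is $u^3-21u-35=0$, of discriminant $4\cdot21^3-27\cdot35^2=3969=63^2$, a square, as it should be for a cyclic cubic.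

## 5. Reduction to one class over $\mathbb F_p[x]$

Let $(O,\pi,p)$ be one of
$$(\mathbb Z,\,p,\,p)\ (p\text{ any prime}),\qquad(\mathbb Z[i],\,1+i,\,2),\qquad(\mathbb Z[\sqrt{-2}],\,\sqrt{-2},\,2).$$
In each case $O$ is a PID, $O/\pi=\mathbb F_p$, and $p$ is associate to a power $\pi^e$ with $e\ge1$: indeed $(1+i)^2=2i$ and $(\sqrt{-2})^2=-2$. Let
$$A=\text{localization of }O[x]\text{ at the multiplicative set }1+pO[x].$$

It is a Noetherian domain. For $a,f\in O[x]$ we have $1+p\frac a{1+pf}=\frac{1+p(f+a)}{1+pf}\in A^*$, so $p\in\operatorname{Jac}(A)$. As $\pi\mid p$, the set $1+pO[x]$ becomes $\{1\}$ modulo $\pi$, so $A/\pi A=\mathbb F_p[x]$.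

**Lemma 3.** Let $r\ge1$ and suppose there is
$$\alpha_0\in H^1(A,\mathbb Z/p^r)\quad\text{with}\quad q_*(\alpha_0|_{\mathbb F_p[x]})=\delta(x). \tag{2}$$
Let $R$ be an $O$-algebra with $1+pR\subseteq R^*$, $P$ an ideal with $\pi\in P$, and $\bar R=R/P$. If $H^1(R,\mathbb Z/p^{r-1})\to H^1(\bar R,\mathbb Z/p^{r-1})$ is surjective, so is $H^1(R,\mathbb Z/p^r)\to H^1(\bar R,\mathbb Z/p^r)$.

*Proof.* Let $\bar\alpha\in H^1(\bar R,\mathbb Z/p^r)$. Since $p\in\pi O$ we have $p\bar R=0$, so Artin–Schreier applies: write $q_*\bar\alpha=\delta(\bar a)$ and choose $a\in R$ over $\bar a$. As $1+pf(a)\in R^*$ for all $f\in O[x]$, there is an $O$-homomorphism $\varphi:A\to R$ with $x\mapsto a$. It sends $\pi$ into $P$ and induces $\mathbb F_p[x]=A/\pi A\to\bar R$, $x\mapsto\bar a$. Let $\beta$ be the image of $\varphi_*\alpha_0$ in $H^1(\bar R,\mathbb Z/p^r)$; it is also the image of $\alpha_0|_{\mathbb F_p[x]}$. By (2) and naturality, $q_*\beta=\delta(\bar a)=q_*\bar\alpha$. By (1), $\bar\alpha-\beta=\iota_*\bar\gamma$ with $\bar\gamma\in H^1(\bar R,\mathbb Z/p^{r-1})$.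 Lift $\bar\gamma$ to $\gamma\in H^1(R,\mathbb Z/p^{r-1})$. Then $\varphi_*\alpha_0+\iota_*\gamma$ restricts to $\beta+\iota_*\bar\gamma=\bar\alpha$. $\square$

The class $\alpha_0$ will come from the following.

**Proposition 4.** Let $n=p^r$, in one of the cases

* (a) $p$ odd, $r\ge1$, $O=\mathbb Z$, $\pi=p$;
* (b) $p=2$, $r\ge3$, $O=\mathbb Z[i]$, $\pi=1+i$;
* (c) $p=2$, $r\ge3$, $O=\mathbb Z[\sqrt{-2}]$, $\pi=\sqrt{-2}$.

Then $H^1(A,\mathbb Z/n)\to H^1(A/\pi A,\mathbb Z/n)=H^1(\mathbb F_p[x],\mathbb Z/n)$ is surjective.

**Proposition 4 implies Theorem A.** By (1) for $\Lambda=\mathbb F_p[x]$ there is a class in $H^1(\mathbb F_p[x],\mathbb Z/p^r)$ with image $\delta(x)$ under $q_*$; by Proposition 4(a) it lifts to some $\alpha_0$ as in (2). Every ring is a $\mathbb Z$-algebra, and $\pi=p\in P$. So Lemma 3 applies for each $r\geq 1$, and induction from the trivial case $r=0$ gives surjectivity for all $r$. For a finite abelian $p$-group $\bigoplus_j\mathbb Z/p^{r_j}$, $H^1$ is the direct sum of the $H^1(-,\mathbb Z/p^{r_j})$.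

**Proposition 4 and B(1) imply B(2).** Let $R$ be an algebra over $O=\mathbb Z[i]$ or $\mathbb Z[\sqrt{-2}]$. Since $\pi^2$ is associate to $2\in P$, the ideal $(P+\pi R)/P$ of $R/P$ has square zero, so by topological invariance we may replace $P$ by $P+\pi R$ and assume $\pi\in P$. The induction now starts at $r\le2$, which is B(1), and continues by Lemma 3 with the class $\alpha_0$ supplied by Proposition 4(b) or (c).

Sections 6 to 9 prove Proposition 4; Section 10 proves B(1).

## 6. The cyclotomic extension and the congruence $t^m=1+ns$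

Fix a case of Proposition 4, let $\zeta$ be a primitive $n$-th root of unity, and let $K=\operatorname{Frac}O$, which lies in $\mathbb Q(\zeta)$.

**Step 1: a generator $\tau$ whose exponent $t$ satisfies a sharp congruence.** We want $t>0$ such that $\tau:\zeta\mapsto\zeta^t$ generates $\operatorname{Gal}(\mathbb Q(\zeta)/K)$, of order $m$ say, and
$$t^m=1+ns,\qquad p\nmid s. \tag{3}$$

*Case (a).* Let $t>0$ be a primitive root modulo $p^2$, and $m=p^{r-1}(p-1)$. Then $t$ is a primitive root modulo every power of $p$. So $t$ has order $m$ modulo $p^r$, and order $pm$ modulo $p^{r+1}$; the latter gives $t^m\not\equiv1\bmod p^{r+1}$, that is, $p\nmid s$.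

*Cases (b), (c).* Let $t=5$, respectively $t=3$, and $m=2^{r-2}$. For $k\ge2$ and $u$ odd, $(1+2^ku)^2=1+2^{k+1}u'$ with $u'=u+2^{k-1}u^2$ odd. Starting from $5=1+4$, respectively $3^2=1+8$, we get $t^{2^j}=1+2^{j+2}u_j$ with $u_j$ odd, for $j\ge0$, respectively $j\ge1$. With $j=r-2$ this is (3). Also $t^{2^{r-3}}\not\equiv1\bmod 2^r$, by the same formula (for $t=3$, $r=3$ it says $3\not\equiv1\bmod8$), so $t$ has order $m$ modulo $2^r$. Next, $i=\pm\zeta_4$ is fixed by $\zeta\mapsto\zeta^5$ since $i^5=i$; and $\sqrt{-2}=\pm(\zeta_8+\zeta_8^3)$, because $(\zeta_8+\zeta_8^3)^2=i-2-i=-2$, is fixed by $\zeta\mapsto\zeta^3$. So $\tau\in\operatorname{Gal}(\mathbb Q(\zeta)/K)$ has order $m=2^{r-2}=[\mathbb Q(\zeta):K]$ and generates this group.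

*Why $p=2$ over $\mathbb Z$ is excluded.* For $r\ge3$ the group $(\mathbb Z/2^r)^*$ is not cyclic, so no single $\tau$ exists over $\mathbb Q$. For $r=2$ it is cyclic of order $2$, but any $t\equiv3\bmod4$ has $t^2\equiv1\bmod8$, so $s$ is even and (3) fails. Degree $4$ will need its own construction.

**Step 2: the prime $\lambda=\zeta-1$.** We record how $p$ behaves in $\mathbb Z[\zeta]$. We have $\mathbb Z[\zeta]/\lambda=\mathbb Z/\Phi_n(1)=\mathbb F_p$, where $\Phi_n$ is the cyclotomic polynomial. From $p=\Phi_n(1)=\prod_{p\nmid i}(1-\zeta^i)$ (with $0<i<n$), all factors being associate to $\lambda$, we see that $p$ is associate to a power of $\lambda$. As a finitely generated torsion-free module over the PID $O$, $\mathbb Z[\zeta]$ is free over $O$, of rank $m$. As an $O$-module, $\mathbb Z[\zeta]/\lambda=O/\pi$, since $(\pi)$ is the only prime of $O$ containing $p$.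

**Step 3: $\mathbb Z[\zeta,1/p]$ is $\langle\tau\rangle$-Galois over $O[1/p]$.** This lets us descend along $\tau$ later. The module is free of rank $m$. From $\prod_{i=1}^{n-1}(1-\zeta^i)=n$ we see that $1-\zeta^i$ is a unit of $\mathbb Z[\zeta,1/p]$ for $n\nmid i$. So $\zeta-\tau^i(\zeta)=\zeta(1-\zeta^{t^i-1})$ is a unit for $0<i<m$, and Lemma 2(ii) applies.

## 7. The completed ring has only trivial line bundles, and its units can be approximated

Put
$$\hat A=\varprojlim A/p^k,\qquad B=A\otimes_O\mathbb Z[\zeta],\qquad\hat B=\hat A\otimes_O\mathbb Z[\zeta],$$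
with $\tau$ acting on the second factors. A prime denotes inverting $p$: $A'=A[1/p]$, $B'=B[1/p]$, and so on. By Section 6, $B'=B[1/\lambda]$ and $\hat B'=\hat B[1/\lambda]$, and by base change $B'/A'$ and $\hat B'/\hat A'$ are $\langle\tau\rangle$-Galois.

**Step 1: basic properties.** Since $A$ is Noetherian and $p\in\operatorname{Jac}(A)$, the ring $\hat A$ is Noetherian and faithfully flat over $A$ (Matsumura, *Commutative Ring Theory*, Thm 8.14).

$\hat B$ is finite free over $\hat A$, hence Noetherian and $p$-adically complete and separated. As $p$ is associate to a power of $\lambda$, it is $\lambda$-adically complete and separated, so $\lambda\in\operatorname{Jac}(\hat B)$. The ring $\hat A$ is flat over $A$, hence over $O$, so $\hat B$ is flat over $\mathbb Z[\zeta]$ and $\lambda$ is a nonzerodivisor on it. Also $\hat B/\lambda=\hat A\otimes_OO/\pi=\hat A/\pi=A/\pi=\mathbb F_p[x]$. From $B/p^j=\hat B/p^j$ and the fact that $\lambda^k$ divides some $p^j$ we get $B/\lambda^k=\hat B/\lambda^k$ for all $k$. Finally $B$ is integral over $A$, so its maximal ideals lie over maximal ideals of $A$; they contain $p$, hence $\lambda$. So $\lambda\in\operatorname{Jac}(B)$.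

**Lemma 5.** $\hat B$ is a domain and $\hat B'^*=\lambda^{\mathbb Z}\hat B^*$.

*Proof.* The ideal $(\lambda)$ is prime, since $\hat B/\lambda=\mathbb F_p[x]$. By separatedness every nonzero element of $\hat B$ is $\lambda^ku$ with $u\notin(\lambda)$. The product of $\lambda^ku$ and $\lambda^lv$ of this form is $\lambda^{k+l}uv$ with $uv\notin(\lambda)$; it is nonzero because $\lambda$ is a nonzerodivisor. Now let $u\in\hat B'^*$ and write $u=\lambda^au_0$, $u^{-1}=\lambda^{a'}v_0$ with $a,a'\in\mathbb Z$ and $u_0,v_0\in\hat B\setminus(\lambda)$. Then $u_0v_0\notin(\lambda)$ and $u_0v_0=\lambda^{-(a+a')}$. A positive exponent contradicts $u_0v_0\notin(\lambda)$; a negative one would make $\lambda$ a unit, although $\hat B/\lambda\ne0$. So $u_0v_0=1$ and $u_0\in\hat B^*$. $\square$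

**Lemma 6.** Every invertible $\hat B'$-module is free.

*Proof.* The point is to extend the module over $\hat B$ and reduce modulo $\lambda$ to the PID $\mathbb F_p[x]$. Every maximal ideal of $\hat B$ contains the nonzerodivisor $\lambda$, and $\hat B/\lambda=\mathbb F_p[x]$ is regular. So $\hat B$ is regular, and its local rings are UFDs by Auslander–Buchsbaum. An invertible $\hat B'$-module is isomorphic to a nonzero ideal $I'\subseteq\hat B'$ (embed it in its tensor product with the fraction field and clear denominators). Put $I=I'\cap\hat B$, so $I[1/p]=I'$, and let $L=I^{**}$ with $(-)^*=\operatorname{Hom}_{\hat B}(-,\hat B)$. Duals of finitely generated modules over a Noetherian ring commute with localization. In a UFD the dual of a nonzero ideal with generators $f_1,\dots,f_k$ is free of rank one: if $a/b$ is in lowest terms and $b\mid af_j$ for all $j$, then $b\mid f_j$ for all $j$, so the dual is $g^{-1}\cdot$(the UFD), where $g=\gcd(f_1,\dots,f_k)$. Hence $L$ is locally free of rank one, that is, invertible. Moreover $L[1/p]=I'^{**}=I'$, as $I'$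 is invertible. Now $L/\lambda L$ is invertible over $\mathbb F_p[x]$, hence free of rank one. By Nakayama $L$ is generated by one element, and a surjection $\hat B\to L$ of invertible modules is an isomorphism. So $I'\cong L[1/p]\cong\hat B'$. $\square$

**Lemma 7.** Every $\hat b\in\hat B'^*$ is of the form $b\,c^n$ with $b$ in the image of $B'^*$ and $c\in\hat B^*$.

*Proof.* By Lemma 5, $\hat b=\lambda^k\hat u$ with $\hat u\in\hat B^*$. Since $n^2\lambda$ is associate to a power of $\lambda$, we have $B/n^2\lambda=\hat B/n^2\lambda$, and we can choose $u\in B$ with $u\equiv\hat u\bmod n^2\lambda\hat B$. It is a unit modulo $\lambda$, hence a unit of $B$ because $\lambda\in\operatorname{Jac}(B)$. So $\hat u=u(1+n^2\lambda v)$ with $v\in\hat B$. It remains to see that $1+n^2\lambda v$ is an $n$-th power. We have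
$$(1+n\lambda y)^n=1+n^2\lambda\bigl(y+\lambda h(y)\bigr),\qquad h(y)=\sum_{j=2}^n\binom njn^{j-2}\lambda^{j-2}y^j,$$
so it suffices to solve $y+\lambda h(y)=v$ in $\hat B$. Put $y_0=v$ and $y_{k+1}=v-\lambda h(y_k)$. Then $y_{k+1}-y_k=-\lambda(h(y_k)-h(y_{k-1}))$ is divisible by $\lambda(y_k-y_{k-1})$, so the sequence converges $\lambda$-adically to a solution $y$. Put $b=\lambda^ku$ and $c=1+n\lambda y$, a unit since $\lambda\in\operatorname{Jac}(\hat B)$. $\square$

## 8. Cyclic extensions from the twisted norm $N(b)$

Let $(\mathcal A,\mathcal B)$ be $(A',B')$ or $(\hat A',\hat B')$. For $b\in\mathcal B^*$ put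
$$N(b)=\prod_{i=0}^{m-1}\tau^i(b)^{t^{m-1-i}}.$$
This is a homomorphism $\mathcal B^*\to\mathcal B^*$.

**Step 1: $N(b)$ meets the descent condition.** We have
$$\tau(N(b))=\prod_{j=1}^m\tau^j(b)^{t^{m-j}},\qquad N(b)^t=\prod_{j=0}^{m-1}\tau^j(b)^{t^{m-j}}.$$
They differ only in the factors $j=m$ and $j=0$. As $\tau^m=1$ on $\mathcal B$, (3) gives
$$\tau(N(b))=N(b)^t\,b^{1-t^m}=N(b)^t\,b^{-ns}. \tag{4}$$

**Step 2: two commuting actions on the Kummer extension.** We want an extension over $\mathcal B$ with group $\langle\sigma\rangle$ and a compatible semilinear action of $\langle\tau\rangle$. Let $z=N(b)$ and $T_b=\mathcal B[w]/(w^n-z)$; $w$ is a unit. Define a $\mathcal B$-automorphism by $\sigma(w)=\zeta w$, and a $\tau$-semilinear ring endomorphism, also called $\tau$, by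
$$\tau(w)=w^tb^{-s}.$$
It is well defined: by (4), $(w^tb^{-s})^n=z^tb^{-ns}=\tau(z)$. The two commute: both composites act as $\tau$ on $\mathcal B$ and send $w$ to $\zeta^tw^tb^{-s}$.

To compute $\tau^m$, we note that whenever $\tau(w)=c\,w^t$ with $c\in\mathcal B^*$, then
$$\tau^j(w)=w^{t^j}\prod_{i=0}^{j-1}\tau^i(c)^{t^{j-1-i}},\qquad\text{in particular}\qquad\tau^m(w)=N(c)\,w^{t^m}. \tag{5}$$
Induction: applying $\tau$ to the formula for $j$ gives $(cw^t)^{t^j}\prod_{i=0}^{j-1}\tau^{i+1}(c)^{t^{j-1-i}}=w^{t^{j+1}}\prod_{i=0}^{j}\tau^i(c)^{t^{j-i}}$. With $c=b^{-s}$ we get $\tau^m(w)=N(b)^{-s}w^{1+ns}=z^{-s}z^sw=w$. So $\langle\tau\rangle\cong C_m$ acts semilinearly on $T_b$.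

**Step 3: descent to $\mathcal A$.** $T_b$ is free of rank $n$ over $\mathcal B$, and $w-\sigma^i(w)=w(1-\zeta^i)$ is a unit for $n\nmid i$. So $T_b/\mathcal B$ is $\langle\sigma\rangle$-Galois by Lemma 2(ii). Put $S_b=T_b^\tau$; since $\sigma$ commutes with $\tau$, it acts on $S_b$. By Galois descent for the $\langle\tau\rangle$-Galois extension $\mathcal B/\mathcal A$, $S_b\otimes_{\mathcal A}\mathcal B\cong T_b$ compatibly with $\sigma$ and $\tau$ (on the left, $\tau$ acts through $\mathcal B$). By Lemma 2(i), $S_b/\mathcal A$ is $C_n=\langle\sigma\rangle$-Galois. For $b\in B'^*$ we have $S_b\otimes_{A'}\hat A'\cong S_b$, the right side formed over $\hat A'$ with the image of $b$ in $\hat B'^*$: indeed $B'\otimes_{A'}\hat A'=\hat B'$, and invariants commute with the flat base change $A'\to\hat A'$.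

**Lemma 8.** $S_{bc^n}\cong S_b$ for $b,c\in\mathcal B^*$.

*Proof.* Send the generator $\tilde w$ of $T_{bc^n}$ to $wN(c)\in T_b$, whose $n$-th power is $N(b)N(c)^n=N(bc^n)$. As $N(c)$ is a unit of $\mathcal B$, this is a $\mathcal B$-algebra isomorphism, and it commutes with $\sigma$. By (4) for $c$,
$$\tau(wN(c))=w^tb^{-s}\,N(c)^tc^{-ns}=(wN(c))^t(bc^n)^{-s},$$
so it commutes with $\tau$. Take $\tau$-invariants. $\square$

**Lemma 9.** Every $C_n$-Galois extension $U/\hat A'$ is isomorphic to $S_b$ for some $b\in\hat B'^*$.

*Proof.* *First we put $U\otimes\hat B'$ in Kummer form.* Let $T=U\otimes_{\hat A'}\hat B'$, with the commuting actions $\sigma=\sigma\otimes1$ and $\tau=1\otimes\tau$. Since $U$ is flat, $T^\tau=U\otimes\hat B'^{\tau}=U$. As $n$ is a unit and $\zeta\in\hat B'$, the projectors $\frac1n\sum_j\zeta^{-ij}\sigma^j$ give $T=\bigoplus_{i\in\mathbb Z/n}L_i$, $L_i=\{y:\sigma y=\zeta^iy\}$. After the faithfully flat base change $\hat B'\to T$ the extension becomes $\prod_{\mathbb Z/n}T$ with $(\sigma f)(g)=f(g+1)$ (through $h$), and there the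 $\zeta^i$-eigenspace is free, generated by the unit $g\mapsto\zeta^{ig}$. By descent, the $L_i$ are invertible $\hat B'$-modules, multiplication gives isomorphisms $L_i\otimes L_j\cong L_{i+j}$, and $L_0=T^\sigma=\hat B'$. By Lemma 6, $L_1=\hat B'w$ for some $w$. Then $L_i=\hat B'w^i$ for $i\ge0$, and $z:=w^n$ generates $L_n=L_0=\hat B'$. So $z\in\hat B'^*$, $w\in T^*$ and $T=\hat B'[w]/(w^n-z)$.

*Next we read off what $\tau$ does.* We have $\sigma\tau(w)=\tau(\zeta w)=\zeta^t\tau(w)$. So $c:=\tau(w)w^{-t}$ is a unit of $T$ which, with its inverse, is fixed by $\sigma$. Thus $c\in\hat B'^*$ and $\tau(w)=c\,w^t$. By (5) and $\tau^m=1$ on $T$,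
$$w=N(c)\,w^{t^m}=N(c)\,z^s\,w,\qquad\text{so}\qquad N(c)\,z^s=1. \tag{6}$$

*Finally we use $p\nmid s$ to express $z$ through $c$.* Choose integers $s',k$ with $ss'=1+nk$. Put
$$b=c^{-s'},\qquad\tilde w=wz^k,$$
so $\tilde w$ is again a generator of $L_1$. By (6), $\tilde w^n=z^{1+nk}=z^{ss'}=N(c)^{-s'}=N(b)$. From $\tau(z)=\tau(w)^n=c^nz^t$ we get
$$\tau(\tilde w)=c\,w^t\,c^{nk}z^{tk}=c^{1+nk}\,\tilde w^t=c^{ss'}\tilde w^t=b^{-s}\,\tilde w^t.$$
So sending the generator of $T_b$ to $\tilde w$ gives $T_b\cong T$ compatibly with $\sigma$ and $\tau$, and $U=T^\tau\cong S_b$. $\square$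

**Lemma 10.** Every $C_n$-Galois extension of $\hat A'$ is isomorphic to $S'\otimes_{A'}\hat A'$ for a $C_n$-Galois extension $S'/A'$.

*Proof.* By Lemma 9 it is $S_{\hat b}$ with $\hat b\in\hat B'^*$. By Lemma 7, $\hat b=bc^n$ with $b$ coming from $B'^*$ and $c\in\hat B^*$. By Lemma 8, $S_{\hat b}\cong S_b$ over $\hat A'$, and this is the base change of the extension $S_b$ of $A'$ by Step 3. $\square$

## 9. Gluing along $p$: proof of Proposition 4

Let $\bar S$ be a $C_n$-Galois extension of $A/\pi A$.

**Step 1: lift $\bar S$ to $\hat A$.** This is the formal part. The kernel of $A/p^k\to A/\pi$ is nilpotent. By topological invariance $\bar S$ lifts, uniquely and together with its $C_n$-action, to a compatible system of finite étale $A/p^k$-algebras $S_k$ of rank $n$, with $S_{k+1}/p^k=S_k$. Let $\hat S=\varprojlim S_k$, with its $C_n$-action.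

We check that $\hat S$ is finite projective over $\hat A$ with $\hat S/p^k=S_k$. Choose elements of $\hat S$ lifting generators of $S_1$. They give compatible maps $f_k:(A/p^k)^M\to S_k$, surjective by Nakayama. We construct compatible sections $s_k$, starting with any section $s_1$ of $f_1$. Given $s_k$, lift $S_{k+1}\to S_k\xrightarrow{s_k}(A/p^k)^M$ to a map $s':S_{k+1}\to(A/p^{k+1})^M$, which is possible as $S_{k+1}$ is projective. Then $f_{k+1}s'=1+\varepsilon$ with $\varepsilon(S_{k+1})\subseteq p^kS_{k+1}$, so $\varepsilon^2=0$, and $s_{k+1}=s'(1+\varepsilon)^{-1}$ is a section of $f_{k+1}$ reducing to $s_k$. In the limit the idempotents $s_kf_k$ give an idempotent matrix over $\hat A$ whose image in $\hat A^M$ is $\hat S$, and reducing modulo $p^k$ gives $S_k$. The rank is $n$ everywhere, since every prime of $\hat A$ lies in a maximal ideal and every maximal ideal contains $p$.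

In particular $\hat S/\pi=\bar S$. The map $h:\hat S\otimes_{\hat A}\hat S\to\prod\hat S$ is a map of finite projective $\hat A$-modules of the same rank $n^2$, and it is bijective modulo $\pi\in\operatorname{Jac}(\hat A)$. (A power of $\pi$ is associate to $p$, which lies in every maximal ideal.) By Nakayama it is surjective, hence bijective. So $\hat S/\hat A$ is $C_n$-Galois by Lemma 2(i).

**Step 2: descend the generic part to $A'$.** The extension $E:=\hat S[1/p]$ of $\hat A'$ is $C_n$-Galois. By Lemma 10 there are a $C_n$-Galois $S'/A'$ and a $C_n$-equivariant isomorphism $S'\otimes_{A'}\hat A'\cong E$. We regard both $\hat S$ and $S'$ as subrings of $E$: $\hat S$ is $p$-torsion-free, being flat over $\hat A$, which is flat over the domain $A$; and $S'\to E$ is injective since $A'\to\hat A'$ is faithfully flat. Put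
$$S=S'\cap\hat S,$$
a $C_n$-stable $A$-subalgebra.

**Step 3: $S\otimes_A\hat A\to\hat S$ is an isomorphism.** This says that $S$ is the extension we want. Let $M\subset S'$ be a finitely generated $A$-submodule with $M[1/p]=S'$ (the $A$-span of generators of the $A'$-module $S'$). As $\hat A$ is flat over $A$, $\hat M:=M\otimes_A\hat A$ is a submodule of $S'\otimes_A\hat A=S'\otimes_{A'}\hat A'=E$, and $\hat M[1/p]=E$. As $\hat M$ is finitely generated, after replacing $M$ by some $p^jM$ we have $\hat M\subseteq\hat S$; as $\hat S$ is finitely generated, $p^k\hat S\subseteq\hat M$ for some $k$.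

Since $A/p^j=\hat A/p^j$, we have $M/p^jM\cong\hat M/p^j\hat M$ for all $j$. Hence
$$S'/M=\varinjlim_jp^{-j}M/M\;\longrightarrow\;\varinjlim_jp^{-j}\hat M/\hat M=E/\hat M$$
is an isomorphism. We have $M\subseteq S$. An element $y\in S'$ maps into $\hat S/\hat M$ if and only if $y\in\hat S$, because $\hat M\subseteq\hat S$; so $S/M$ is the preimage of $\hat S/\hat M$. Therefore $S/M\cong\hat S/\hat M$. This module is killed by $p^k$, so $(S/M)\otimes_A\hat A=(S/M)\otimes_{A/p^k}\hat A/p^k=S/M$. Compare the exact sequences
$$0\to M\otimes_A\hat A\to S\otimes_A\hat A\to(S/M)\otimes_A\hat A\to0,\qquad0\to\hat M\to\hat S\to\hat S/\hat M\to0.$$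
The outer vertical maps are isomorphisms, hence so is the middle one, by the five lemma.

**Step 4: conclusion.** $A\to\hat A$ is faithfully flat, and $S\otimes_A\hat A\cong\hat S$ is $C_n$-Galois over $\hat A$. So $S/A$ is $C_n$-Galois by Lemma 2(i). Moreover
$$S\otimes_AA/\pi A=\hat S\otimes_{\hat A}\hat A/\pi=\bar S$$
as $C_n$-Galois extensions. This proves Proposition 4. By Section 5 it proves Theorem A, hence the Conjecture, and it proves B(2) once B(1) is known. $\square$

## 10. Degrees $2$ and $4$ at the prime $2$, by explicit equations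

Here $O=\mathbb Z$, $\pi=p=2$, and $A$ is the localization of $\mathbb Z[x]$ at $1+2\mathbb Z[x]$. By Lemma 3, with induction from $r=0$, Theorem B(1) follows once we exhibit a class $\alpha_0$ satisfying (2) for $r=1$ and for $r=2$.

**Step 1: $r=1$.** Take $A[y]/(y^2-y-x)$ with $\sigma y=1-y$. Here $(y-\sigma y)^2=(2y-1)^2=1+4x$ is a unit, so it is $C_2$-Galois by Lemma 2(ii). Modulo $2$ its class is $\delta(x)$.

**Step 2: a quadratic extension that extends to degree $4$.** Modulo $2$ the parameters $x$ and $x^2$ give the same class, because $x^2-x=(F-1)(x)$. We use $x^2$, since $D=1+4x^2$ is a sum of two squares. Put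
$$D=1+4x^2,\qquad c=1+2x,\qquad\mathcal E=A[\theta]/(\theta^2-\theta-x^2),\qquad\sigma\theta=1-\theta,\qquad d=1-2\theta.$$
Both $D$ and $c$ are units of $A$. We have $d^2=1+4(\theta^2-\theta)=D$ and $\sigma d=-d$, so $d$ is a unit. Since $\theta-\sigma\theta=-d$, $\mathcal E/A$ is $C_2$-Galois.

**Step 3: the second quadratic layer.** Let $\varepsilon=D+2xd$. Then $\varepsilon\,\sigma(\varepsilon)=D^2-4x^2D=D(D-4x^2)=D$, so $\varepsilon\in\mathcal E^*$. Also $\varepsilon-c=4x^2-4x\theta=4x(x-\theta)$. Hence
$$c\,\varepsilon=c^2+4\delta_0,\qquad\delta_0=cx(x-\theta).$$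
Let $S=\mathcal E[y]/(y^2+cy-\delta_0)$, free of rank $4$ over $A$, and $w=c+2y$. Then $w^2=c^2+4(y^2+cy)=c^2+4\delta_0=c\varepsilon$, so $w\in S^*$.

**Step 4: an automorphism of order $4$.** We extend $\sigma$ from $\mathcal E$ to $S$. On $S[1/2]=\mathcal E[1/2][w]/(w^2-c\varepsilon)$ put $\sigma(w)=c\,d\,w^{-1}$. This is consistent, because
$$(c\,d\,w^{-1})^2=\frac{c^2D}{c\,\varepsilon}=c\,\sigma(\varepsilon)=\sigma(c\,\varepsilon).$$
Moreover $\sigma^2(w)=c\,\sigma(d)\,\sigma(w)^{-1}=-c\,d\,(c\,d\,w^{-1})^{-1}=-w$, so $\sigma^4=1$. Now $2$ is a nonzerodivisor on $S$, which is free over the domain $A$, and $c,d,w$ are all $\equiv1$ modulo $2S$. So $\sigma(y)=\tfrac12(c\,d\,w^{-1}-c)\in S$. Hence $\sigma$ maps $S$ to itself, with $\sigma^4=1$ on $S$, and $\sigma^2(y)=\tfrac12(-w-c)=-c-y$.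

**Step 5: $S/A$ is $C_4$-Galois and satisfies (2).** We have $y-\sigma^2(y)=2y+c=w\in S^*$, and for $g=\sigma,\sigma^3$ we have $\theta-g(\theta)=-d\in S^*$. So $S/A$ is $C_4$-Galois by Lemma 2(ii). By the same lemma, $S/\mathcal E$ is $\langle\sigma^2\rangle$-Galois, so $S^{\sigma^2}=\mathcal E$. Hence the image of the class of $S$ under $q_*$ is the class of $\mathcal E$. Modulo $2$ this is $\theta^2-\theta=x^2$, with class $\delta(x^2)=\delta(x)$. So (2) holds for $r=2$, which proves Theorem B(1), and with Section 5 and Proposition 4 also B(2). Theorems A and B and Corollary C are now all proved. $\square$
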